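# Limits of plane automorphisms of polydegree $(d,e)$

## 1. A first guess: each triangular factor can only lose degree

Compose two triangular automorphisms of the complex plane, of degrees $d$ and $e$, with affine automorphisms before, between and after them. Let all coefficients vary, and suppose that the resulting automorphisms converge, coefficient by coefficient, to an automorphism. What can the limit be?

The natural guess is that a limit is taken factor by factor. In the limit some leading coefficients vanish, so a factor of degree $d$ becomes a factor of some degree $d'\le d$, and a factor of degree $e$ becomes one of some degree $e'\le e$. If one of these drops to $1$, that factor is affine and merges with its neighbors. Writing $\mathcal G_{(d,e)}$ for the set of automorphisms built as above, the guess reads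
$$\overline{\mathcal G_{(d,e)}}\overset{?}{=}\bigcup_{d'\le d,\ e'\le e}\mathcal G_{(d',e')}.\tag{1}$$

We fix the notions, check the analogous guess for a single triangular factor (where it is right), and then try $d=e=2$ (where it is wrong).

## 2. Polydegree and the topology of $\operatorname{Aut}(\mathbb A^2)$

Let $\mathcal G=\operatorname{Aut}(\mathbb A^2_{\mathbb C})$ be the group of polynomial automorphisms. We write $(f,g)$ for the map $(x,y)\mapsto(f(x,y),g(x,y))$, and products are compositions of maps. Let $\mathcal A$ be the affine subgroup and $\mathcal B$ the triangular subgroup, consisting of the maps $(aX+P(Y),\,bY+c)$ with $a,b\in\mathbb C^*$, $c\in\mathbb C$, $P\in\mathbb C[Y]$. Put $s=(Y,X)\in\mathcal A\setminus\mathcal B$ and $\mathcal B_{\le k}=\{t\in\mathcal B:\deg t\le k\}$. Note that $\mathcal B_{\le1}=\mathcal A\cap\mathcal B$, the affine maps whose linear part is upper triangular.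

**Definition (polydegree).** By the Jung–van der Kulk theorem, $\mathcal G=\mathcal A*_{\mathcal A\cap\mathcal B}\mathcal B$. Hence every $\sigma\in\mathcal G\setminus\mathcal A$ can be written as
$$\sigma=a_1t_1a_2t_2\cdots a_lt_la_{l+1},\qquad a_i\in\mathcal A,\quad a_2,\dots,a_l\notin\mathcal B,\quad t_i\in\mathcal B\setminus\mathcal A,$$
and the sequence $(\deg t_1,\dots,\deg t_l)$, all of whose entries are $\ge2$, depends only on $\sigma$. It is the *polydegree* of $\sigma$, and $l$ is its *length*. The set of automorphisms of polydegree $\mathbf d=(d_1,\dots,d_l)$ is denoted $\mathcal G_{\mathbf d}$.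

For example, $(Y,X+Y^2)=s\circ(X+Y^2,Y)$ has polydegree $(2)$, and
$$(X+Y^2,Y)\circ s\circ(X+Y^3,Y)=\bigl(Y+(X+Y^3)^2,\ X+Y^3\bigr)$$
has polydegree $(2,3)$, because $s\notin\mathcal B$. Composing with affine maps on the left or right does not change the polydegree.

We use one convention for indices: $d',e',c$ range over integers $\ge1$, and an entry equal to $1$ is deleted from a polydegree. So $\mathcal G_{(d',1)}=\mathcal G_{(1,d')}=\mathcal G_{(d')}$ and $\mathcal G_{(1)}=\mathcal G_{(1,1)}=\mathcal A$. (If products were read in the opposite order, $(d,e)$ and $(e,d)$ would be exchanged; the main theorem, taken for all $(d,e)$, does not notice this.)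

**Definition (topology).** Let $\mathcal G_{\le n}$ be the set of automorphisms of degree $\le n$. It is an affine algebraic variety, whose points are given by the finitely many coefficients of the two components. A subset of $\mathcal G$ is *closed* if its intersection with every $\mathcal G_{\le n}$ is Zariski closed. $\overline S$ denotes the closure of $S$ in this topology.

For example, $\mathcal G_{\le k}$ is closed in $\mathcal G$: inside each $\mathcal G_{\le n}$ it is cut out by the vanishing of coefficients. Left or right multiplication by a fixed element is a morphism $\mathcal G_{\le n}\to\mathcal G_{\le n'}$ for suitable $n'$, and so is multiplication by the inverse; so these multiplications are homeomorphisms of $\mathcal G$. In particular, $\overline{\mathcal G_{(d,e)}}$ is stable under multiplication by $\mathcal A$ on both sides.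

**Closures are sets of limits.** The set $\mathcal G_{(d,e)}$ lies in $\mathcal G_{\le de}$. It is the image of the variety of tuples $(a_1,t_1,a_2,t_2,a_3)$ with $a_2\notin\mathcal B$, $\deg t_1=d$, $\deg t_2=e$ under the product morphism, so it is constructible by Chevalley's theorem. As $\mathcal G_{\le de}$ is closed in $\mathcal G$, the set $\overline{\mathcal G_{(d,e)}}$ is the Zariski closure in $\mathcal G_{\le de}$. The Zariski closure of a constructible set equals its Euclidean closure (Mumford, *Red Book*, §I.10; SGA 1, XII, Prop. 2.2). Hence: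
$$\sigma\in\overline{\mathcal G_{(d,e)}}\iff\sigma\text{ is an automorphism and a coefficientwise limit of a sequence in }\mathcal G_{(d,e)}.\tag{2}$$
The same argument applies to every $\mathcal G_{\mathbf d}$.

**The sets $M_{\mathbf e}$.** For a sequence $\mathbf e=(e_1,\dots,e_l)$ of integers $\ge1$ let $M_{\mathbf e}$ be the set of all products $a_1t_1a_2\cdots a_lt_la_{l+1}$ with arbitrary $a_i\in\mathcal A$ and $t_i\in\mathcal B_{\le e_i}$. If all $e_i\ge2$, then
$$\mathcal G_{\mathbf e}\subset M_{\mathbf e}\subset\overline{\mathcal G_{\mathbf e}}.\tag{3}$$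
The first inclusion is clear. For the second, the parameter variety $\mathcal A^{l+1}\times\prod\mathcal B_{\le e_i}$ is irreducible. The conditions $a_2,\dots,a_l\notin\mathcal B$ and $\deg t_i=e_i$ define a nonempty open subset, which is therefore dense, and the product map sends this subset onto $\mathcal G_{\mathbf e}$. The product map is continuous, so it sends the whole parameter variety into the closure of $\mathcal G_{\mathbf e}$.

Applied to $\mathbf e=(d,e)$, (3) already proves "$\supseteq$" in (1): if $d'\le d$ and $e'\le e$, then $\mathcal G_{(d',e')}\subset M_{(d,e)}$, where for $d'=1$ or $e'=1$ we insert an identity map as triangular factor.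

**The guess is right for one factor.** We claim $\overline{\mathcal G_{(e)}}=\bigcup_{c\le e}\mathcal G_{(c)}$ for $e\ge2$. "$\supseteq$" is (3). For "$\subseteq$", let $\sigma_\nu=a_1ta_2\to\sigma_0\in\mathcal G$, where $\deg t=e$ and the factors depend on $\nu$. Let $T$ be the group of invertible upper triangular $2\times2$ matrices. By Gram–Schmidt $\mathrm{GL}_2(\mathbb C)=U(2)\,T$, and taking inverses, $\mathrm{GL}_2(\mathbb C)=T\,U(2)$. Applying this to linear parts, we get $a_1=u_\nu b$ and $a_2=b'u'_\nu$ with $u_\nu,u'_\nu\in U(2)$ and $b,b'\in\mathcal A\cap\mathcal B$, the translations being absorbed in $b$ and $b'$. As $U(2)$ is compact, we may pass to a subsequence with $u_\nu\to u$, $u'_\nu\to u'$. Then $u_\nu^{-1}\sigma_\nu u_\nu'^{-1}=btb'$ is a triangular map of degree $e$, converging to $u^{-1}\sigma_0u'^{-1}$. A limit of triangular maps $(aX+P(Y),bY+c)$ has the same shape; its $a$ and $b$ are nonzero because the Jacobian $ab$ of the limit is nonzero. So the limit is triangular of degree $\le e$, and $\sigma_0\in\mathcal G_{(c)}$ with $c\le e$.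

## 3. A cubic shear as a limit of products of two quadratic maps

Now take $d=e=2$. The right side of (1) is $\mathcal G_{(2,2)}\cup\mathcal G_{(2)}\cup\mathcal A$. For $t\in\mathbb C^*$ put
$$P=Y+tY^2,\qquad Q=Y-tY^2,\qquad P(Q(Y))=Y-2t^2Y^3+t^3Y^4,$$
and consider
$$\tau_t=\Bigl(-\tfrac1{t^2}X+\tfrac1{t^2}P(Y),\,Y\Bigr)\circ s\circ\bigl(t^2X+Q(Y),Y\bigr)=\Bigl(-\tfrac1{t^2}Y+\tfrac1{t^2}P\bigl(t^2X+Q(Y)\bigr),\ t^2X+Q(Y)\Bigr).$$
Both triangular factors have degree $2$ and $s\notin\mathcal B$, so $\tau_t\in\mathcal G_{(2,2)}$. Expanding $P$ around $Q(Y)$, the first component is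
$$\tfrac1{t^2}\bigl(P(Q(Y))-Y\bigr)+X\,P'(Q(Y))+t^2X^2\cdot t=-2Y^3+tY^4+X\bigl(1+2tQ(Y)\bigr)+t^3X^2 .$$
As $t\to0$ we get $\tau_t\to(X-2Y^3,\,Y)$, of polydegree $(3)$. So (1) is **false**: the cubic shear is a limit, although $3>\max(2,2)$. The outer factor of $\tau_t$ blows up like $t^{-2}$, so the limit cannot be taken factor by factor.

Since $P\circ Q$ has degree $4$, could a quartic shear also appear in this way? Let $P=Y+pY^2$ and $Q=Y+qY^2$. Then
$$P(Q(Y))=Y+(p+q)Y^2+2pq\,Y^3+pq^2\,Y^4 .$$
Suppose that $\varepsilon^{-1}(P\circ Q-Y)$ stays bounded as $\varepsilon\to0$. Then $p+q=O(\varepsilon)$ and $pq=O(\varepsilon)$. As $p,q$ are the roots of $x^2-(p+q)x+pq$, they are $O(\varepsilon^{1/2})$. So the last coefficient is $pq^2=O(\varepsilon^{3/2})$, and after division by $\varepsilon$ it disappears. Families of this shape reach degree $3=d+e-1$, and not $4$.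

The corrected formula is a conjecture in the text from which the problem is taken ("Polydegree Properties Of Polynomial"). It is true.

**Theorem A.** For all integers $d,e\ge2$,
$$\overline{\mathcal G_{(d,e)}}=\bigcup_{d'\le d,\ e'\le e}\mathcal G_{(d',e')}\ \cup\bigcup_{c\le d+e-1}\mathcal G_{(c)} .$$

For $(2,2)$ the strata are $(2,2),(2)$, the affine group, and $(3)$; for $(2,3)$ they are $(2,3),(2,2),(2),(3)$, the affine group, and $(4)$. Some parts of the picture are covered by three results that the problem allows one to use. Friedland–Milnor: if $\mathcal G_{\mathbf d}\subset\overline{\mathcal G_{\mathbf e}}$ then $\sum d_i\le\sum e_i$. Furter: if $\mathcal G_{\mathbf d}\cap\overline{\mathcal G_{\mathbf e}}\ne\emptyset$, the length of $\mathbf d$ is at most that of $\mathbf e$. Edo: if $d-1$ divides $e-1$, then $\mathcal G_{(d+e-1)}\subset\overline{\mathcal G_{(d,e)}}$. The first two still allow the polydegree $(4)$ in $\overline{\mathcal G_{(2,2)}}$, and the third does not apply to, say, $(3,4)$. The proof below uses none of them.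

The right side of Theorem A is a union of full strata. So, once the theorem is proved, for every polydegree $\mathbf d_*$ we have $\mathcal G_{\mathbf d_*}\subset\overline{\mathcal G_{(d,e)}}$ if and only if $\mathcal G_{\mathbf d_*}\cap\overline{\mathcal G_{(d,e)}}\neq\emptyset$, and the theorem lists exactly these $\mathbf d_*$.

From now on $d,e\ge2$ are fixed and
$$m=d-1\ge1,\qquad n=e-1\ge1,\qquad N=m+n .$$

## 4. Normalizing a convergent sequence

We start on "$\subseteq$" with the method that settled length one, and see how far it goes. Let $\sigma_0\in\overline{\mathcal G_{(d,e)}}$. By (2), $\sigma_0=\lim\sigma_\nu$ with $\sigma_\nu=a_1t_1a_2t_2a_3\in\mathcal G_{(d,e)}$, the factors depending on $\nu$.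

**Step 1: making the outer affine factors triangular.** As in Section 2, write $a_1=u_\nu b$, $a_3=b'u'_\nu$ with $u_\nu,u'_\nu$ unitary, $b,b'\in\mathcal A\cap\mathcal B$, and pass to a subsequence with $u_\nu\to u$, $u'_\nu\to u'$. Then
$$\tau_\nu:=u_\nu^{-1}\sigma_\nu u_\nu'^{-1}=b\,t_1a_2t_2\,b'\ \longrightarrow\ \tau_0:=u^{-1}\sigma_0u'^{-1},$$
and $\tau_0$ has the same polydegree as $\sigma_0$.

**Step 2: replacing the middle affine factor by $s$.** The linear part of $a_2$ has lower left entry $\gamma\ne0$, because $a_2\notin\mathcal B$. With $\Delta$ its determinant,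
$$\begin{pmatrix}\alpha&\beta\\\gamma&\delta'\end{pmatrix}=\begin{pmatrix}-\Delta/\gamma&\alpha\\0&\gamma\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}1&\delta'/\gamma\\0&1\end{pmatrix}$$
(the Bruhat decomposition), so $a_2\in(\mathcal A\cap\mathcal B)\,s\,(\mathcal A\cap\mathcal B)$, with the translation absorbed on the left. Hence $\tau_\nu=T_1sT_2$ with $T_1,T_2\in\mathcal B$. Multiplying by elements of $\mathcal A\cap\mathcal B$ does not change degrees, so $\deg T_1=d$, $\deg T_2=e$.

**Step 3: writing out coordinates.** Let $T_2=(aX+Q(Y),\,bY+c)$ and $T_1=(a'X+P(Y),\,b'Y+c')$. Then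
$$\tau_\nu=\bigl(a'(bY+c)+P(aX+Q(Y)),\ b'(aX+Q(Y))+c'\bigr).$$
Rename $a_\nu=b'a$, $Q_\nu=b'Q+c'$, $\alpha_\nu=a'b$ and $P_\nu(Z)=P\bigl((Z-c')/b'\bigr)+a'c$. This gives
$$\tau_\nu=\bigl(\alpha_\nu Y+P_\nu(a_\nu X+Q_\nu(Y)),\ a_\nu X+Q_\nu(Y)\bigr),\qquad\alpha_\nu,a_\nu\in\mathbb C^*,\ \deg P_\nu=d,\ \deg Q_\nu=e.\tag{4}$$
The Jacobian determinant is $P_\nu'a_\nu Q_\nu'-(\alpha_\nu+P_\nu'Q_\nu')a_\nu=-a_\nu\alpha_\nu$. It converges to $\delta:=\operatorname{Jac}\tau_0\in\mathbb C^*$. The second component shows $a_\nu\to a_0\in\mathbb C$ and $Q_\nu\to Q_0$ with $\deg Q_0\le e$.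

**Step 4: the case $a_0\ne0$, where the first guess is right.** Now $\alpha_\nu\to\alpha_0=-\delta/a_0\ne0$, so $P_\nu(a_\nu X+Q_\nu(Y))$ converges. Set $Y=0$: the polynomials $P_\nu(a_\nu X+Q_\nu(0))$ converge. Substitute $X\mapsto(X-Q_\nu(0))/a_\nu$, which converges because $a_0\neq0$: thus $P_\nu\to P_0$ with $\deg P_0\le d$. Therefore
$$\tau_0=(\alpha_0X+P_0(Y),Y)\circ s\circ(a_0X+Q_0(Y),Y)\in\mathcal G_{(d',e')},\qquad d'=\max(1,\deg P_0)\le d,\quad e'=\max(1,\deg Q_0)\le e .$$

**Step 5: the case $a_0=0$, where the coefficients explode.** Since $a_\nu\alpha_\nu\to-\delta\ne0$, now $|\alpha_\nu|\to\infty$. The second component of $\tau_0$ is $Q_0(Y)$; call the first one $f_0$. Then $\partial_Xf_0\cdot Q_0'(Y)=\delta$ is a nonzero constant, so both factors are nonzero constants and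
$$\tau_0=(\kappa_0X+S_0(Y),\ \lambda Y+\mu),\qquad\kappa_0,\lambda\ne0 .$$
This is triangular, so $\tau_0\in\mathcal G_{(c)}$ with $c=\max(1,\deg S_0)$. *What has to be shown is* $\deg S_0\le d+e-1$.

Setting $X=0$ in the first component of (4) gives
$$S_\nu(Y):=\alpha_\nu Y+P_\nu(Q_\nu(Y))\ \longrightarrow\ S_0(Y),\qquad|\alpha_\nu|\to\infty,\qquad Q_\nu\to\lambda Y+\mu .\tag{5}$$
Here the method of Section 2 stops. The polynomials $P_\nu$ need not converge; only the sum in (5) does, after a cancellation of its large linear term. Counting degrees gives only $\deg S_0\le de$.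

**Step 6: rescaling to compositions near the identity.** We rewrite (5) as a statement about normalized polynomials. Let $\lambda_\nu=Q_\nu'(0)\to\lambda\ne0$ and $\mu_\nu=Q_\nu(0)\to\mu$. For large $\nu$ put
$$\hat Q_\nu=\frac{Q_\nu-\mu_\nu}{\lambda_\nu}=Y+\sum_{j=1}^nq_{\nu,j}Y^{j+1},\qquad\hat P_\nu(Y)=-\alpha_\nu^{-1}P_\nu(\lambda_\nu Y+\mu_\nu),\qquad\varepsilon_\nu=-1/\alpha_\nu\to0 .$$
Then $\hat P_\nu\circ\hat Q_\nu=-\alpha_\nu^{-1}P_\nu\circ Q_\nu=-\alpha_\nu^{-1}(S_\nu-\alpha_\nu Y)=Y+\varepsilon_\nu S_\nu$. As $\hat Q_\nu\equiv Y\bmod Y^2$, comparing the constant and linear coefficients gives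
$$\hat P_\nu(0)=\varepsilon_\nu S_\nu(0),\qquad r_\nu:=\hat P_\nu'(0)=1+\varepsilon_\nu S_\nu'(0)\to1 .$$
So for large $\nu$ we may define $\check P_\nu=(\hat P_\nu-\hat P_\nu(0))/r_\nu=Y+\sum_{i=1}^mp_{\nu,i}Y^{i+1}$. Write $S_\nu=S_\nu(0)+S'_\nu(0)Y+\sum_{k\ge1}s_{\nu,k}Y^{k+1}$. Then
$$\check P_\nu\circ\hat Q_\nu=\frac{Y+\varepsilon_\nu S_\nu-\varepsilon_\nu S_\nu(0)}{1+\varepsilon_\nu S'_\nu(0)}=Y+\eta_\nu\sum_{k\ge1}s_{\nu,k}Y^{k+1},\qquad\eta_\nu=\varepsilon_\nu/r_\nu\to0,\quad\eta_\nu\ne0.\tag{6}$$
Each sequence $(s_{\nu,k})_\nu$ converges. To conclude we need $s_{\nu,k}\to0$ for every $k>N$.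

## 5. How close to the identity can a composition be?

Two-variable geometry has disappeared. For $P=X+\sum_{i=1}^mp_iX^{i+1}$ and $Q=X+\sum_{j=1}^nq_jX^{j+1}$ write
$$P\circ Q=X+\sum_{k=1}^{de-1}C_k(p,q)X^{k+1},\tag{7}$$
where the $C_k$ are polynomials in $p,q$. By (6), we want the following: *if $C_1,\dots,C_N$ are $O(\eta)$, then $C_k=o(\eta)$ for $k>N$.*

There is a natural scaling. Replacing $P,Q$ by $u^{-1}P(uX)$, $u^{-1}Q(uX)$ with $u\in\mathbb C^*$ multiplies $p_i,q_j,C_k$ by $u^i,u^j,u^k$. It shows what can go wrong. Suppose that some pair $(P,Q)\ne(X,X)$ satisfied $P\circ Q\equiv X\bmod X^{N+2}$. Degrees multiply, so $P\circ Q\ne X$, say $P\circ Q=X+AX^{k+1}+\cdots$ with $A\ne0$ and $k>N$. The rescaled pair has $C_1=\dots=C_{k-1}=0$ and $C_k=Au^k$; with $\eta=u^k\to0$ this contradicts what we want. So we need the following rigidity statement. Section 7 shows that it also suffices.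

**Theorem B.** Let $P,Q\in\mathbb C[X]$, $P,Q\equiv X\bmod X^2$, $\deg P\le m+1$, $\deg Q\le n+1$. If $P\circ Q\equiv X\bmod X^{m+n+2}$, then $P=Q=X$.

**The case $m=1$ by hand.** Let $P=X+pX^2$. As a power series its compositional inverse is $P^{-1}=\sum_{k\ge0}(-1)^k\mathrm{Cat}_k\,p^kX^{k+1}$, with the Catalan numbers $1,1,2,5,14,\dots$. If $P\circ Q\equiv X\bmod X^{n+3}$, applying $P^{-1}$ gives $Q\equiv P^{-1}\bmod X^{n+3}$. But $Q$ has no term in $X^{n+2}$, so $\mathrm{Cat}_{n+1}p^{n+1}=0$. Hence $p=0$, $P=X$, and then $Q=X$.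

**The case $m=n=2$ by hand.** In the same way, for $P=X+p_1X^2+p_2X^3$ the hypothesis says that $P^{-1}$ has no terms in $X^4$ and $X^5$. These coefficients are
$$-5p_1^3+5p_1p_2\qquad\text{and}\qquad14p_1^4-21p_1^2p_2+3p_2^2 .$$
If $p_1=0$, the second gives $p_2=0$. If $p_1\ne0$, the first gives $p_2=p_1^2$, and the second becomes $(14-21+3)p_1^4=-4p_1^4\ne0$. So again $P=X$ and $Q=X$.

**Where elimination and degree counts stop.** In general the hypothesis says that $m$ consecutive coefficients of $P^{-1}$ vanish. This is a system of $m$ equations in $m$ unknowns, and the two cases above rested on a final integer ($\mathrm{Cat}_{n+1}$, or $-4$) not being $0$; they give no reason for all $m,n$. Nor can an argument succeed that is valid over every field: in characteristic $2$, $P=Q=X+X^2$ gives $P\circ Q=X+X^2+X^2+X^4=X+X^4\equiv X\bmod X^4$, while $m+n+2=4$. A degree count is also too weak. If $F=P\circ Q\neq X$ and $X^{r+1}$ divides $F-X$, comparing degrees gives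
$$r\le(m+1)(n+1)-1=m+n+mn,$$
whereas Theorem B needs $r\le m+n$. The excess is $mn$.

The number $m+n+mn$ is also the number of critical points of a composition of polynomials of degrees $m+1$ and $n+1$, counted with multiplicity. But the critical *values* are fewer: there are at most $m+n$ of them, as we shall see. So it is enough to prove that $F=X+AX^{r+1}+\cdots$ with $A\ne0$ has at least $r$ critical values. Complex dynamics provides exactly that.

## 6. A critical value for each attracting direction

A *critical point* of a polynomial $F$ is a zero of $F'$; a *critical value* is the image of a critical point. For an iterate we write $F^k=F\circ\cdots\circ F$ ($k$ times). We recall the local theory at a fixed point of derivative $1$.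

**Leau–Fatou theorem** (Milnor, *Dynamics in One Complex Variable*, 3rd ed., §10). Let $F(z)=z+Az^{r+1}+O(z^{r+2})$ with $A\ne0$, $r\ge1$, and let $v_1,\dots,v_r$ be the solutions of $rAv^r=-1$. For each $j$ there are a right half-plane $H=\{\operatorname{Re}w>\beta\}$ and an injective holomorphic map $\psi_j:H\to\mathbb C$ (the inverse of a Fatou coordinate on an attracting petal) with
$$F(\psi_j(w))=\psi_j(w+1),\qquad F^k(\psi_j(w))=\psi_j(w+k)\sim v_jk^{-1/r}\quad(k\to\infty).\tag{8}$$

**Example.** Take $P=X+X^2$, $Q=X-X^2$, so $F=X-2X^3+X^4$, as in Section 3 with $t=1$. Here $r=2$, $A=-2$, and $v=\pm\frac12$: orbits are attracted to $0$ from the right and from the left along the real axis. We have $F'(z)=(1+2Q(z))(1-2z)$. The critical points are $\frac12$ and the two solutions $\frac{1\pm\sqrt3}2$ of $Q(z)=-\frac12$: three points. The critical values are $F(\frac12)=P(\frac14)=\frac5{16}$ and $P(-\frac12)=-\frac14$: only two, because two of the critical points share a value. On $(0,\frac12)$ we have $F'>0$ and $F(z)=z-z^3(2-z)<z$, so $0<F(z)<z$ and the orbit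 of $\frac5{16}$ decreases to $0$. For $z\in[-\frac14,0)$ we have $F(z)=z\bigl(1-z^2(2-z)\bigr)$ with $0<z^2(2-z)<1$, so the orbit of $-\frac14$ increases to $0$. Each of the two directions has its own critical value.

**Proof of Theorem B.**

**Step 1: setting up a contradiction.** Let $F=P\circ Q$. If $F=X$, then $\deg P\cdot\deg Q=1$, so $P=Q=X$. Assume $F\ne X$. Then $\deg F\ge2$, and by hypothesis
$$F(z)=z+Az^{r+1}+O(z^{r+2}),\qquad A\ne0,\qquad r\ge m+n+1 .$$
Take $v_j$, $\psi_j$, $H$ from the Leau–Fatou theorem.

**Step 2: $r$ pairwise disjoint basins.** Let $U_j=\psi_j(H)$; it is open and connected, and $F(U_j)\subset U_j$ by (8). Let $\Omega_j=\bigcup_{k\ge0}F^{-k}(U_j)$. This is open, and since $U_j\subset F^{-1}(U_j)$ we have $F^{-1}(\Omega_j)=\Omega_j$; in particular $F(\Omega_j)\subset\Omega_j$. If $z\in\Omega_j$, then $F^{k_0}(z)=\psi_j(w)$ for some $k_0$ and $w$, so by (8) $k^{1/r}F^k(z)\to v_j$. As the $v_j$ are distinct, the $\Omega_j$ are pairwise disjoint.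

Let $D_j$ be the connected component of $\Omega_j$ containing $U_j$. It is open. The set $F(D_j)$ is connected, lies in $\Omega_j$, and meets $D_j$ (it contains $F(U_j)\subset U_j$). So $F(D_j)\subset D_j$.

**Step 3: $F:D_j\to D_j$ is proper.** First, $D_j$ is bounded: since $\deg F\ge2$, we have $|F(z)|\ge2|z|$ for $|z|$ large, so such points escape to $\infty$, whereas points of $\Omega_j$ have orbits tending to $0$. If $F:D_j\to D_j$ were not proper, there would be $z_i\in D_j$ leaving every compact subset of $D_j$ while $F(z_i)$ stays in one. Passing to a subsequence, $z_i\to z\in\partial D_j$ by boundedness, and $F(z)\in D_j$. Then a small disc around $z$ lies in $F^{-1}(D_j)\subset F^{-1}(\Omega_j)=\Omega_j$, and it meets $D_j$. As $D_j$ is a component of $\Omega_j$, the disc lies in $D_j$, so $z\in D_j$. But $D_j$ is open and $z\in\partial D_j$, a contradiction.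

**Step 4: $D_j$ contains a critical point of $F$** (this is Milnor, Theorem 10.15; here is the proof). Suppose not. Then $F:D_j\to D_j$ is a proper local homeomorphism onto a connected space, hence a covering. We extend $\psi_j$ to the left. On the simply connected set $\{\operatorname{Re}w>\beta-1\}$ the map $w\mapsto\psi_j(w+1)$ is defined with values in $U_j\subset D_j$, so it lifts through the covering $F$: there is $\tilde\psi$ with values in $D_j$ and $F(\tilde\psi(w))=\psi_j(w+1)$. Fix $w_0\in H$. Since $F(\psi_j(w_0))=\psi_j(w_0+1)$, we may choose the lift with $\tilde\psi(w_0)=\psi_j(w_0)$. On $H$ both $\tilde\psi$ and $\psi_j$ are lifts of $w\mapsto\psi_j(w+1)$, and they agree at $w_0$; by uniqueness of lifts they agree on $H$. The lift is holomorphic, because $F$ is locally biholomorphic on $D_j$. So $\psi_j$ extends holomorphically to $\{\operatorname{Re}w>\beta-1\}$, with values in $D_j$ and with $F(\psi_j(w))=\psi_j(w+1)$. These are the properties that we used, so we may repeat the argument with $\beta-1,\beta-2,\dots$, and $\psi_j$ extends to an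 entire function with values in the bounded set $D_j$. By Liouville it is constant, contradicting injectivity on $H$.

**Step 5: at least $r$ critical values.** Each $D_j$ contains a critical point $c_j$, hence also the critical value $F(c_j)\in F(D_j)\subset D_j$. The $D_j$ are pairwise disjoint, so $F$ has at least $r$ distinct critical values.

**Step 6: at most $m+n$ critical values.** We have $F'(z)=P'(Q(z))\,Q'(z)$, where $P'$ and $Q'$ are nonzero polynomials of degrees at most $m$ and $n$. If $F'(z)=0$, then either $Q'(z)=0$, which happens for at most $n$ points $z$, or $w=Q(z)$ is one of the at most $m$ roots of $P'$, and then $F(z)=P(w)$. So there are at most $n+m$ critical values.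

Steps 5 and 6 give $r\le m+n$, contradicting $r\ge m+n+1$. $\blacksquare$

## 7. From rigidity to estimates

We turn Theorem B into quantitative control by homogeneity and compactness. Put
$$\rho(p,q)=\max_{i,j}\bigl(|p_i|^{1/i},|q_j|^{1/j}\bigr),\qquad h(p,q)=\max_{1\le k\le N}|C_k(p,q)|^{1/k}.$$
Under the scaling of Section 5, both are multiplied by $|u|$.

**Lemma 1.** (a) There are constants $\kappa,K>0$ with $h\ge\kappa\rho$ and $|C_k|\le K\rho^k$ for all $k$.
(b) The map $\Phi=(C_1,\dots,C_N):\mathbb C^N\to\mathbb C^N$ is surjective.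

*Proof of (a).* The set $\{\rho=1\}$ is compact. If $h(p,q)=0$, then $P\circ Q\equiv X\bmod X^{N+2}$, so $P=Q=X$ by Theorem B and $\rho(p,q)=0$. Hence $h>0$ on $\{\rho=1\}$, and we may take
$$\kappa=\min_{\rho=1}h>0,\qquad K=\max\Bigl(1,\ \max_k\max_{\rho=1}|C_k|\Bigr).$$
A point with $\rho\ne0$ is moved to $\{\rho=1\}$ by the scaling with $u=1/\rho$, and both inequalities follow by homogeneity. If $\rho=0$, everything is $0$.

*Proof of (b).* The source and target both have dimension $m+n=N$. If $\Phi$ is bounded on a set, then so is $h$, hence so is $\rho$ by (a). Thus $\Phi$ is proper for the Euclidean topology. Its fibers are compact algebraic subsets of $\mathbb C^N$. Such a set is finite: on each irreducible component every coordinate function has an image in $\mathbb C$ which is constructible, hence finite or cofinite, and irreducibility makes it a point or cofinite; being bounded, it is a point. Since all nonempty fibers have dimension $0$, the image of $\Phi$ has dimension $N$, so $\Phi$ is dominant. By Chevalley, $\Phi(\mathbb C^N)$ contains a nonempty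 Zariski open set, which is Euclidean dense. As $\Phi$ is proper, $\Phi(\mathbb C^N)$ is also Euclidean closed. So $\Phi(\mathbb C^N)=\mathbb C^N$. $\square$

**Lemma 2.** Let $(p,q)$ run through a family with $|C_k(p,q)|\le L|\eta|$ for $1\le k\le N$, where $\eta\to0$, $\eta\ne0$, and $L>0$ is fixed. Then $\rho\to0$, and $C_k(p,q)=o(\eta)$ for each $k>N$.

*Proof.* Once $L|\eta|\le1$, we have $|C_k|^{1/k}\le(L|\eta|)^{1/k}\le(L|\eta|)^{1/N}$ for $k\le N$, so $h\le(L|\eta|)^{1/N}$. By Lemma 1(a), $\rho\le\kappa^{-1}(L|\eta|)^{1/N}\to0$, and for $k>N$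
$$|C_k|\le K\rho^k\le K\kappa^{-k}(L|\eta|)^{k/N}=o(\eta),\qquad\text{because }k/N>1.\qquad\square$$

For $m=n=1$ this is the computation of Section 3: $p,q=O(\eta^{1/2})$ and $C_3=O(\eta^{3/2})$.

## 8. Degrees up to $d+e-1$ occur

We prove "$\supseteq$" in Theorem A. The strata $\mathcal G_{(d',e')}$ with $d'\le d$, $e'\le e$ lie in $M_{(d,e)}\subset\overline{\mathcal G_{(d,e)}}$, as noted after (3). Now let $\sigma\in\mathcal G_{(c)}$ with $c\le d+e-1=N+1$. If $c=1$, then $\sigma\in\mathcal A=\mathcal G_{(1,1)}$ is already covered. Let $c\ge2$.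

**Step 1: reduction to a shear.** The closure is stable under $\mathcal A$ on both sides, so we may assume $\sigma$ is triangular, $\sigma=(aX+R(Y),\,bY+c_0)$. Then $\sigma=(X+\tilde S(Y),Y)\circ(aX,bY+c_0)$ with $\tilde S(bY+c_0)=R(Y)$, and the constant and linear part of $\tilde S$ can be removed by an affine factor on the left. So we may assume
$$\sigma=\tau_0=(X+S(Y),Y),\qquad S=\sum_{k=1}^Ns_kY^{k+1}.$$

**Step 2: prescribing the first $N$ coefficients.** For $\varepsilon>0$, Lemma 1(b) gives $P_\varepsilon,Q_\varepsilon$ as in (7) with $C_k=\varepsilon s_k$ for $1\le k\le N$. Lemma 2 with $\eta=\varepsilon$ applies. It says that $\rho\to0$, that is, $P_\varepsilon\to X$ and $Q_\varepsilon\to X$ coefficientwise, and that $\varepsilon^{-1}C_k\to0$ for $k>N$. Therefore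
$$\varepsilon^{-1}\bigl(P_\varepsilon(Q_\varepsilon(Y))-Y\bigr)\ \longrightarrow\ S(Y)\qquad(\varepsilon\to0).\tag{9}$$

**Step 3: the family in the plane.** As in Section 3, put
$$\tau_\varepsilon=\bigl(-\tfrac1\varepsilon X+\tfrac1\varepsilon P_\varepsilon(Y),\,Y\bigr)\circ s\circ\bigl(\varepsilon X+Q_\varepsilon(Y),\,Y\bigr)=\Bigl(-\tfrac1\varepsilon Y+\tfrac1\varepsilon P_\varepsilon\bigl(\varepsilon X+Q_\varepsilon(Y)\bigr),\ \varepsilon X+Q_\varepsilon(Y)\Bigr).$$
The triangular factors have degrees $\le d$ and $\le e$, so $\tau_\varepsilon\in M_{(d,e)}\subset\overline{\mathcal G_{(d,e)}}$. By Taylor expansion the first component is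
$$\tfrac1\varepsilon\bigl(P_\varepsilon(Q_\varepsilon(Y))-Y\bigr)+X\,P'_\varepsilon(Q_\varepsilon(Y))+\sum_{j\ge2}\varepsilon^{j-1}X^j\,\tfrac{P_\varepsilon^{(j)}(Q_\varepsilon(Y))}{j!}\ \longrightarrow\ S(Y)+X,$$
by (9) and because $P_\varepsilon\to X$. The second component tends to $Y$. So $\tau_\varepsilon\to\tau_0$ in $\mathcal G_{\le de}$. The set $\overline{\mathcal G_{(d,e)}}$ is Zariski closed in $\mathcal G_{\le de}$, hence Euclidean closed, so $\tau_0\in\overline{\mathcal G_{(d,e)}}$.

## 9. No higher degree occurs

We finish "$\subseteq$". Section 4 reduced it to the case $a_0=0$ and to the claim $\deg S_0\le d+e-1$. In (6), comparison with (7) gives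
$$C_k(p_\nu,q_\nu)=\eta_\nu s_{\nu,k}\qquad\text{for all }k,\qquad\eta_\nu\to0,\ \eta_\nu\ne0 .$$
The sequences $(s_{\nu,k})_\nu$ converge, so they are bounded by some $L>0$ for $1\le k\le N$. By Lemma 2, for each $k>N$,
$$s_{\nu,k}=C_k(p_\nu,q_\nu)/\eta_\nu\ \longrightarrow\ 0 .$$
Since $S_\nu\to S_0$, the polynomial $S_0$ has no term of degree larger than $N+1$. So $\deg S_0\le d+e-1$, and $\tau_0$, hence $\sigma_0$, lies in $\mathcal G_{(c)}$ with $c=\max(1,\deg S_0)\le d+e-1$. This completes the proof of Theorem A. $\blacksquare$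

## 10. Compositions of $l$ polynomials, and strata of arbitrary length

The argument with critical values extends to $l$ factors, and commutative algebra then counts solutions exactly.

**Theorem C.** Let $m_1,\dots,m_l\ge1$, $N=\sum m_i$, and consider $l$-tuples of polynomials $P_i\in\mathbb C[X]$ with $P_i\equiv X\bmod X^2$ and $\deg P_i\le m_i+1$.

1. If $P_1\circ\cdots\circ P_l\equiv X\bmod X^{N+2}$, then all $P_i=X$. This is sharp: $X^{N+2}$ cannot be replaced by $X^{N+1}$.
2. For every $(s_1,\dots,s_N)\in\mathbb C^N$ there is such a tuple with $P_1\circ\cdots\circ P_l\equiv X+\sum_{k\le N}s_kX^{k+1}\bmod X^{N+2}$. The number of such tuples is finite and, counted with multiplicity, equals $\dfrac{N!}{m_1!\cdots m_l!}$.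

For example, with $(m_1,m_2)=(1,1)$ we need $p+q=s_1$ and $2pq=s_2$. So $p$ is a root of $x^2-s_1x+s_2/2$ and $q$ is the other root: $2=2!/(1!\,1!)$ solutions with multiplicity.

*Proof of 1.* Let $F=P_1\circ\cdots\circ P_l$. If $F=X$, all degrees are $1$ and all $P_i=X$. Otherwise $F=X+AX^{r+1}+\cdots$ with $A\ne0$ and $r\ge N+1$. Steps 2–5 of Section 6 used only that $F$ is a polynomial of degree $\ge2$ of this form, so $F$ has at least $r\ge N+1$ critical values. By the chain rule, $F'(z)=0$ forces $P_i'(w)=0$ for some $i$, with $w=P_{i+1}\circ\cdots\circ P_l(z)$, and then $F(z)=P_1\circ\cdots\circ P_i(w)$. For each $i$ there are at most $m_i$ such $w$, so there are at most $\sum m_i=N$ critical values, a contradiction.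

For sharpness, the coefficients of $X^2,\dots,X^N$ in $F$ are $N-1$ polynomials without constant term in $N$ unknowns. Their common zero set contains the origin, and all its components have dimension $\ge1$. So it contains a nonzero point: a tuple with some $P_i\ne X$ and $F\equiv X\bmod X^{N+1}$.

*Proof of 2.* Let $R$ be the polynomial ring in the $N$ coefficients of the $P_i$, where the coefficient of $X^{j+1}$ has degree $j$. Then the coefficient $C_k$ of $X^{k+1}$ in $F$ is homogeneous of degree $k$. We show that $R$ is a free module over $R_0=\mathbb C[C_1,\dots,C_N]$ and compute its rank.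

*Finiteness.* By part 1 the common zero set of $C_1,\dots,C_N$ is the origin, so by the Nullstellensatz $R/(C_1,\dots,C_N)$ is finite-dimensional. Choose finitely many homogeneous elements of $R$ whose classes span it. They generate $R$ as an $R_0$-module (graded Nakayama): a homogeneous $g\in R$ is a linear combination of them plus some $\sum_kC_kg_k$ with $g_k$ homogeneous of degree $\deg g-k<\deg g$, and we use induction on the degree.

*Freeness.* Since $R$ is finite over $R_0$, both have dimension $N$. So the $N$ generators $C_1,\dots,C_N$ of $R_0$ are algebraically independent; they form a homogeneous system of parameters of $R$. The polynomial ring $R$ is Cohen–Macaulay, and a Cohen–Macaulay graded algebra is a free graded module over the polynomial ring generated by a homogeneous system of parameters.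

*Rank.* If the basis elements have degrees $\delta_1,\dots,\delta_\varrho$, the Hilbert series of $R$ is $\sum_iT^{\delta_i}$ times that of $R_0$. Hence
$$\sum_{i=1}^{\varrho}T^{\delta_i}=\frac{\prod_{k=1}^N(1-T^k)}{\prod_{i=1}^l\prod_{j=1}^{m_i}(1-T^j)} .$$
Numerator and denominator both have $N$ factors. Dividing each factor by $1-T$ and setting $T=1$ gives $\varrho=N!/(m_1!\cdots m_l!)\ge1$.

Every fiber of the map $(C_1,\dots,C_N)$ is the spectrum of $R\otimes_{R_0}\mathbb C$, an algebra of dimension $\varrho$. So it is nonempty and finite, of length $\varrho$. $\square$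

Part 1, rigidity, holds over every field of characteristic $0$: the finitely many coefficients involved generate a field that embeds into $\mathbb C$. It fails in characteristic $2$, by the example $P=Q=X+X^2$ of Section 5.

**Theorem D.** Let $\mathbf e=(e_1,\dots,e_l)$ with all $e_i\ge2$. If $\mathbf e'$ is obtained from $\mathbf e$ by finitely many moves of the types

* replace an entry by a smaller integer $\ge1$, and delete entries equal to $1$;
* replace two adjacent entries $a,b$ by the single entry $a+b-1$;

then $\mathcal G_{\mathbf e'}\subset\overline{\mathcal G_{\mathbf e}}$. In particular $\mathcal G_{(e_1+\cdots+e_l-l+1)}\subset\overline{\mathcal G_{(e_1,\dots,e_l)}}$.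

*Proof.* By (3), $\overline{M_{\mathbf e}}=\overline{\mathcal G_{\mathbf e}}$ and $\mathcal G_{\mathbf e'}\subset M_{\mathbf e'}$; for the empty sequence we put $M_\emptyset=\mathcal A$. If $M_{\mathbf e'}\subset\overline{M_{\mathbf e}}$ for a single move, then $\overline{M_{\mathbf e'}}\subset\overline{M_{\mathbf e}}$, and we can iterate. So it suffices to treat one move.

*First type.* When entries decrease, $M$ can only become smaller. Deleting an entry $1$ does not change $M$: since $\mathcal B_{\le1}\subset\mathcal A$, a product $a_it_ia_{i+1}$ with $t_i\in\mathcal B_{\le1}$ is affine, and conversely an identity factor may be inserted.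

*Second type.* Let $\mathbf f,\mathbf g$ be the parts of $\mathbf e$ before and after the adjacent entries $a,b$. As $\mathcal A\cdot\mathcal A=\mathcal A$, we have
$$M_{\mathbf e'}=M_{\mathbf f}\cdot M_{(a+b-1)}\cdot M_{\mathbf g},\qquad M_{\mathbf e}=M_{\mathbf f}\cdot M_{(a,b)}\cdot M_{\mathbf g}.$$
By Theorem A, $M_{(a+b-1)}=\bigcup_{c\le a+b-1}\mathcal G_{(c)}\subset\overline{\mathcal G_{(a,b)}}=\overline{M_{(a,b)}}$. For fixed $\varphi\in M_{\mathbf f}$ and $\gamma\in M_{\mathbf g}$, multiplication by $\varphi$ on the left and by $\gamma$ on the right is a homeomorphism of $\mathcal G$, so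
$$\varphi\cdot\overline{M_{(a,b)}}\cdot\gamma=\overline{\varphi\cdot M_{(a,b)}\cdot\gamma}\subset\overline{M_{\mathbf e}} .$$
Taking the union over all $\varphi$ and $\gamma$ gives $M_{\mathbf e'}\subset\overline{M_{\mathbf e}}$. The last assertion follows by merging adjacent entries $l-1$ times. $\square$

No converse to Theorem D is claimed for length $\ge3$; for length $2$, Theorem A describes the closure completely.
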